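\title{Quasiconvex hypersurfaces in $\mathbb{RP}^7$ that are not self-dual}

\begin{abstract}
A closed embedded hypersurface $M\subset\mathbb{RP}^n$ is quasiconvex if its second fundamental form has a constant nondegenerate signature $(k,l)$. The Self-Duality Conjecture asserts that the projectively dual hypersurface $M^*$ then lies in the dual projective space in the same way, up to diffeomorphism, as $M$ lies in $\mathbb{RP}^n$. We disprove it: there are infinitely many $(3,3)$-convex hypersurfaces in $\mathbb{RP}^7$ with smooth embedded dual for which there is not even a homeomorphism of pairs. They are preimages, under the quaternionic Hopf map, of $3$-manifolds $\Sigma\subset S^4$. Duality replaces $\Sigma$ by a mirror image, and a Steenrod operation modulo $3$ prevents $S^7$ from undoing the reflection. We also show that the conjecture holds when $kl=0$, and that self-duality with embedded dual survives deformations through embedded quasiconvex hypersurfaces.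
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge 2$. Throughout, a \emph{hypersurface} $M\subset\mathbb{RP}^n$ is smooth, closed (compact, without boundary), connected and embedded. Near a point of $M$, in an affine chart, write $M=\{f=0\}$ with $df\ne0$. The \emph{second fundamental form} of $M$ at that point is the restriction of the Hessian of $f$ to the tangent space of $M$. Up to a nonzero factor it depends neither on $f$ nor on the chart (Section~\ref{sec:dual}). We call $M$ \emph{$(k,l)$-convex}, or \emph{quasiconvex}, if this form has signature $(k,l)$ with $k+l=n-1$ at every point; in particular it is nondegenerate everywhere. The factor may be negative, so $(k,l)$ and $(l,k)$ describe the same condition. For $kl=0$ the hypersurface is locally strictly convex; a $(1,1)$-convex surface in $\mathbb{RP}^3$ is saddle-shaped at each point.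

Let $(\mathbb{RP}^n)^*$ be the projective space of hyperplanes in $\mathbb{RP}^n$. The \emph{dual map} $\tau\colon M\to(\mathbb{RP}^n)^*$ sends a point to the hyperplane tangent to $M$ at that point, and the \emph{projectively dual hypersurface} $M^*=\tau(M)$ is the set of all tangent hyperplanes. The second fundamental form measures how the tangent hyperplane turns as the point moves, and it is nondegenerate when the hyperplane turns to first order in every direction. For quasiconvex $M$ the map $\tau$ is therefore an immersion, and the hyperplanes tangent to $\tau$ correspond to the points of $M$ (Lemma~\ref{lem:dualmap}). When $\tau$ is also injective, $M^*$ is a hypersurface diffeomorphic to $M$, the two play symmetric roles, and one may ask whether they are also placed alike. Call $M$ \emph{self-dual} if some diffeomorphism $(\mathbb{RP}^n)^*\to\mathbb{RP}^n$ carries $M^*$ onto $M$. The following conjecture is posed in \cite{recherche}.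

\begin{quote}
\textbf{Self-Duality Conjecture.} For every $n\ge2$ and every $(k,l)$ with $k+l=n-1$, every $(k,l)$-convex hypersurface $M\subset\mathbb{RP}^n$ is self-dual.
\end{quote}

The simplest cases support it. A nondegenerate quadric is carried onto its dual by a linear map (Example~\ref{ex:quadric}). Self-duality with embedded dual persists under deformation through embedded quasiconvex hypersurfaces (Proposition~\ref{prop:deform}), so everything that deforms to a quadric is self-dual. For $kl=0$, and hence for $n=2$, the conjecture is true (Proposition~\ref{prop:convex}). It is false in general.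

\begin{theorem}\label{thm:main}
For every integer $h\ge2$ there is a smooth closed connected embedded $(3,3)$-convex hypersurface $M_h\subset\mathbb{RP}^7$ such that $M_h^*$ is a smooth embedded hypersurface, but no homeomorphism $(\mathbb{RP}^7)^*\to\mathbb{RP}^7$ carries $M_h^*$ onto $M_h$. The pairs $(\mathbb{RP}^7,M_h)$, $h\ge2$, are pairwise non-homeomorphic.
\end{theorem}

Apart from this theorem and the case $kl=0$, we do not determine the status of the conjecture for other $(n,k,l)$.

The proof has three parts. First, the quaternionic Hopf map gives a fibration $\mathbb{RP}^7\to S^4$, and the preimage $M_\Sigma$ of \emph{every} closed connected hypersurface $\Sigma\subset S^4$ is $(3,3)$-convex, with dual $M_{a(\Sigma)}$ for a fixed orientation-reversing involution $a$ of $S^4$ (Section~\ref{sec:hopf}). The curvature condition disappears, and the question becomes whether $\mathbb{RP}^7$ can tell $\Sigma$ from its mirror image. Second, the Hopf map $\eta\colon S^7\to S^4$ is itself chiral: no self-map $\Psi$ of $S^7$ satisfies $\eta\Psi\simeq a\eta$ (Section~\ref{sec:steenrod}). For aspherical $\Sigma$ we deduce that a homeomorphism of pairs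 forces one of two symmetries: either $\Sigma$ has a self-homotopy equivalence of degree $-1$, or the two sides of the hypersurface are exchanged (Section~\ref{sec:obstruction}). Third, we build $\Sigma$ with neither symmetry, as the boundary $\Sigma_h$ of a tubular neighborhood of a surface $F_h\cong\#_h\mathbb{RP}^2$ in $S^4$ with nonzero normal Euler number (Sections~\ref{sec:surfaces} and~\ref{sec:chiral}). Section~\ref{sec:proof} concludes with $M_h=M_{\Sigma_h}$. The positive results of Section~\ref{sec:positive} and Proposition~\ref{prop:amphi} are not used in the proof of Theorem~\ref{thm:main}.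

\section{The second fundamental form and the dual map}\label{sec:dual}

Affine charts hide the symmetry between $M$ and $M^*$, so we compute on the cone. Fix the Euclidean inner product on $\mathbb R^{n+1}$, let $\hat M\subset\mathbb R^{n+1}\setminus0$ be the cone over $M$, and let $N$ be a local nowhere-zero normal field along $\hat M$. For $p\in\hat M$ and $u,v\in T_p\hat M$ put
\[
\mathrm{II}_p(u,v)=-\langle D_uN,v\rangle .
\]
Replacing $N$ by $gN$ multiplies $\mathrm{II}$ by $g$, because $D_u(gN)=gD_uN+(D_ug)N$ and $N\perp v$. If $\hat M=\{F=0\}$ locally with $dF\neq0$, the choice $N=\nabla F$ gives $\mathrm{II}=-\operatorname{Hess}F$ on $T\hat M$, so $\mathrm{II}$ is symmetric. The position vector is tangent to the cone, so $\langle N(p),p\rangle=0$ on $\hat M$, and differentiating along $u\in T_p\hat M$ gives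
\begin{equation}\label{eq:kernel}
\langle D_uN,p\rangle=-\langle N,u\rangle=0 .
\end{equation}
Hence $p$ lies in the kernel of $\mathrm{II}_p$, which descends to $T_p\hat M/\mathbb Rp\cong T_{[p]}M$.

Up to a nonzero factor this is the form of the introduction. After a rotation of $\mathbb R^{n+1}$, any affine chart is $\{x_0=1\}$. Write $x=(x_0,x')$; if $M=\{f=0\}$ in the chart, take $F(x)=f(x'/x_0)$. At a point with $x_0=1$ the subspace $T\hat M\cap\{dx_0=0\}$ consists of the vectors $(0,v)$ with $df(v)=0$, it is a complement to $\mathbb Rp$, and on it $\operatorname{Hess}F=\operatorname{Hess}f$.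

The inner product identifies $(\mathbb{RP}^n)^*$ with $\mathbb{RP}^n$, a hyperplane corresponding to its normal line. We use this identification from now on. It gives $\tau([p])=[N(p)]$ and $M^*=\{[N(p)]\}$. For a linear subspace $L$ we write $P(L)$ for its projectivization.

\begin{lemma}\label{lem:dualmap}
If the second fundamental form of $M$ is nondegenerate everywhere, then $\tau$ is an immersion, and the hyperplane tangent to $\tau$ at $[p]$ is $P(p^\perp)$.
\end{lemma}

\begin{proof}
The differential of $p\mapsto[N(p)]$ kills $u\in T_p\hat M$ exactly when $D_uN\in\mathbb RN$. In that case $\mathrm{II}_p(u,\cdot)=0$, so $u\in\mathbb Rp$ by nondegeneracy. Thus $\tau$ is an immersion, and $N(p)$ together with the vectors $D_uN$ spans an $n$-dimensional subspace whose projectivization is the tangent hyperplane. All these vectors are orthogonal to $p$ by \eqref{eq:kernel}, so the subspace is $p^\perp$.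
\end{proof}

\begin{example}[Quadrics]\label{ex:quadric}
Let $S$ be an invertible symmetric matrix of signature $(k+1,l+1)$, $k+l=n-1$, and let $M=\{[p]:\langle Sp,p\rangle=0\}$. With $N(p)=Sp$ we get $\mathrm{II}_p(u,v)=-\langle Su,v\rangle$ on the $S$-orthogonal complement of the isotropic vector $p$; modulo $p$, the form $\langle Su,v\rangle$ has signature $(k,l)$. So $M$ is $(k,l)$-convex. The dual map is the restriction of the projective transformation $[p]\mapsto[Sp]$, so it is an embedding and $M$ is self-dual.
\end{example}

\section{Hopf hypersurfaces}\label{sec:hopf}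

To test the conjecture we need quasiconvex hypersurfaces with rich topology whose duals can be computed. Unions of Hopf fibers provide both. We begin with the complex case, where everything is visible by hand.

\begin{example}[Complex Hopf tori]\label{ex:complex}
Let $\mathbb R^4=\mathbb C^2$ with $\langle x,y\rangle=\operatorname{Re}(\bar x_1y_1+\bar x_2y_2)$, let $\gamma$ be a smooth simple closed curve in $\mathbb{CP}^1=S^2$, and let $M_\gamma\subset\mathbb{RP}^3$ be the union of the projective lines $P(L)$, $L\in\gamma$. The cone is invariant under multiplication by $\lambda\in\mathbb C\setminus0$. If $\mathbf n$ is normal to it at $p$, then $\mathbf n\lambda$ is normal at $p\lambda$, so we may take $N(pe^{it})=\mathbf ne^{it}$, and $D_{pi}N=\mathbf ni$. Since $p\mathbb C$ is tangent to the cone, $\mathbf n\mathbb C=(p\mathbb C)^\perp$, and $T_p\hat M_\gamma/\mathbb Rp$ has the basis $pi,\mathbf ni$. We find $\mathrm{II}(pi,pi)=-\langle\mathbf ni,pi\rangle=0$ and $\mathrm{II}(pi,\mathbf ni)=-|\mathbf n|^2$. The determinant is $-|\mathbf n|^4<0$ whatever $\mathrm{II}(\mathbf ni,\mathbf ni)$ is, so $M_\gamma$ is $(1,1)$-convex for every $\gamma$.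 The normals along $L=p\mathbb C$ fill $L^\perp$, so $M_\gamma^*$ is the union of the lines $P(L^\perp)$, $L\in\gamma$.

Now let $J(x_1,x_2)=(-\bar x_2,\bar x_1)$, a real-linear isometry. It satisfies $J(x\lambda)=J(x)\bar\lambda$, and the Hermitian product of $x$ with $Jx$ is $-\bar x_1\bar x_2+\bar x_2\bar x_1=0$. Hence $J(L)=L^\perp$ for every complex line $L$, and $M_\gamma^*=J(M_\gamma)$. Every $M_\gamma$ is self-dual, because the map $L\mapsto L^\perp$ of $S^2$ lifts to $S^3$.
\end{example}

Over the quaternions the first half of this example survives. The second half used $\bar x_1\bar x_2=\bar x_2\bar x_1$, and Section~\ref{sec:steenrod} shows that nothing can replace $J$.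

View $\mathbb R^8=\mathbb H^2$ as a right $\mathbb H$-module with $\langle x,y\rangle=\operatorname{Re}(\bar x_1y_1+\bar x_2y_2)$. For $\lambda\in\mathbb H$,
\begin{equation}\label{eq:quat}
\langle x\lambda,y\lambda\rangle=|\lambda|^2\langle x,y\rangle,\qquad \langle x\lambda,y\rangle=\langle x,y\bar\lambda\rangle .
\end{equation}
The \emph{Hopf map} $\eta\colon S^7\to\mathbb{HP}^1=S^4$, $p\mapsto p\mathbb H$, is a principal bundle with group $Sp(1)=S^3$, the unit quaternions acting on the right. By the second identity in \eqref{eq:quat}, the orthogonal complement of a quaternionic line is a quaternionic line, and we define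
\[
a\colon S^4\to S^4,\qquad a(L)=L^\perp .
\]
Use the coordinate $w=x_2x_1^{-1}\in\mathbb H\cup\infty$ of the line $(x_1,x_2)\mathbb H$. A vector $(x_1,x_2)$ is orthogonal to $(1,w)\mathbb H$ if and only if $\operatorname{Re}((\bar x_1+\bar x_2w)\lambda)=0$ for all $\lambda$, that is, $x_1=-\bar wx_2$. So $a(w)=-\bar w^{-1}=-w/|w|^2$. The inversion $w\mapsto w/|w|^2$ reverses orientation, since its differential at a unit vector $w$ is the reflection in $w^\perp$, and $-1$ preserves the orientation of $\mathbb R^4$. Thus $a$ is an involutive diffeomorphism with $\deg a=-1$.

Let $\Sigma\subset S^4$ be a smooth closed connected hypersurface. Since $\eta(-p)=\eta(p)$, the Hopf map descends to a fiber bundle $\mathbb{RP}^7\to S^4$ with fibers $P(L)\cong\mathbb{RP}^3$. The \emph{Hopf hypersurface} $M_\Sigma=\eta^{-1}(\Sigma)/\{\pm1\}$ is the preimage of $\Sigma$ under this bundle, hence a smooth closed connected embedded hypersurface, with cone $\hat M_\Sigma=\bigcup_{L\in\Sigma}(L\setminus0)$. For the equator $|w|=1$ it is the quadric $|x_1|^2=|x_2|^2$ of signature $(4,4)$.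

\begin{proposition}\label{prop:hopf}
The hypersurface $M_\Sigma$ is $(3,3)$-convex, and $M_\Sigma^*=M_{a(\Sigma)}$. In particular $M_\Sigma^*$ is smooth and embedded.
\end{proposition}

\begin{proof}
Let $p\in\hat M_\Sigma$ and let $\mathbf n\ne0$ be normal to $\hat M_\Sigma$ at $p$. Right multiplication by $\lambda\in\mathbb H\setminus0$ preserves the cone and is linear and conformal by \eqref{eq:quat}, so it carries normal vectors to normal vectors. Choose a local section $\sigma$ of the principal bundle $\hat M_\Sigma\to\Sigma$ through $p$ and a nowhere-zero normal field $N$ along $\sigma$ with $N(p)=\mathbf n$, and extend it by $N(\sigma(L)\lambda)=N(\sigma(L))\lambda$. Then $N(p\lambda)=\mathbf n\lambda$. For $\mu\in\operatorname{Im}\mathbb H$, differentiating along the curve $pe^{t\mu}$ gives $D_{p\mu}N=\mathbf n\mu$, so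
\[
\mathrm{II}_p(p\mu,v)=-\langle\mathbf n\mu,v\rangle\qquad(v\in T_p\hat M_\Sigma).
\]
Since $p\mathbb H\subset T_p\hat M_\Sigma$, we have $\mathbf n\perp p\mathbb H$, hence $\mathbf n\mathbb H=(p\mathbb H)^\perp$ and $\mathbb R^8=p\mathbb H\oplus\mathbf n\mathbb H$ orthogonally. Therefore $T_p\hat M_\Sigma=\mathbf n^\perp=p\mathbb H\oplus\mathbf n\operatorname{Im}\mathbb H$ and
\[
T_p\hat M_\Sigma/\mathbb Rp\;\cong\;p\operatorname{Im}\mathbb H\oplus\mathbf n\operatorname{Im}\mathbb H .
\]
For $\mu,\mu'\in\operatorname{Im}\mathbb H$ we get $\mathrm{II}_p(p\mu,p\mu')=0$ and $\mathrm{II}_p(p\mu,\mathbf n\mu')=-|\mathbf n|^2\operatorname{Re}(\bar\mu\mu')$. In the basis $pi,pj,pk,\mathbf ni,\mathbf nj,\mathbf nk$,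
\[
\mathrm{II}_p=\begin{pmatrix}0&-cI_3\\-cI_3&C\end{pmatrix},\qquad c=|\mathbf n|^2>0,
\]
where only the symmetric block $C$ depends on the shape of $\Sigma$. This matrix is invertible and has a $3$-dimensional isotropic subspace. An isotropic subspace of a nondegenerate form of signature $(k,l)$ has dimension at most $\min(k,l)$, and $k+l=6$, so the signature is $(3,3)$.

The normals at the points of $L\setminus0$, $L=p\mathbb H$, are the nonzero real multiples of the vectors $\mathbf n\lambda$, and these fill $L^\perp\setminus0$. Hence $M_\Sigma^*=\bigcup_{L\in\Sigma}P(L^\perp)=M_{a(\Sigma)}$.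
\end{proof}

So duality acts on Hopf hypersurfaces as a mirror. If $\Sigma$ is equivalent to its mirror image, nothing is lost.

\begin{proposition}\label{prop:amphi}
If some orientation-reversing diffeomorphism $\psi$ of $S^4$ satisfies $\psi(\Sigma)=\Sigma$, then $M_\Sigma$ is self-dual.
\end{proposition}

We use here, and again below, \emph{Hopf's degree theorem}: two maps from a closed connected oriented $m$-manifold to $S^m$ are homotopic if and only if they have the same degree.

\begin{proof}
The diffeomorphism $\psi a$ has degree $1$, so it is homotopic to the identity. Pullbacks of a principal bundle under homotopic maps are isomorphic, so $(\psi a)^*S^7\cong S^7$ as principal $Sp(1)$-bundles over $S^4$. Composing with the canonical map $(\psi a)^*S^7\to S^7$, we obtain an $Sp(1)$-equivariant diffeomorphism of $S^7$ that covers $\psi a$. It commutes with $-1\in Sp(1)$, so it descends to $\mathbb{RP}^7$. Since $\psi a(a(\Sigma))=\Sigma$, it carries $M_{a(\Sigma)}=M_\Sigma^*$ onto $M_\Sigma$.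
\end{proof}

A counterexample among Hopf hypersurfaces needs a partial converse, and the difficulty is that the pieces carry no information about the mirror. The bundle $\mathbb{RP}^7\to S^4$ is trivial over the complement of a point, so for a component $U$ of $S^4\setminus\Sigma$ the preimages of $U$ and of $a(U)$ are both diffeomorphic to $U\times\mathbb{RP}^3$, and both $M_\Sigma$ and $M_\Sigma^*$ are diffeomorphic to $\Sigma\times\mathbb{RP}^3$. Any obstruction lies in how the pieces are assembled. The global object that records this is the homotopy class of $\eta$.

\section{The Hopf map is chiral}\label{sec:steenrod}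

\begin{lemma}\label{lem:steenrod}
There is no continuous map $\Psi\colon S^7\to S^7$ with $\eta\Psi\simeq a\eta$.
\end{lemma}

The idea is to attach an $8$-cell along $\eta$. The result is $\mathbb{HP}^2$, and $\Psi$ would give a self-map $f$ of $\mathbb{HP}^2$ that sends a generator $u$ of $H^4$ to $-u$. The cup product does not object, since $(-u)^2=u^2$. We need a natural relation that is linear in $u$ on one side and quadratic on the other, with coefficients in which $-1\ne1$. For an odd prime $\ell$ the first Steenrod reduced power raises degree by $2(\ell-1)$, which equals $4$ for $\ell=3$.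

We recall the tools. The operation $P^1\colon H^i(Z;\mathbb Z/3)\to H^{i+4}(Z;\mathbb Z/3)$ is additive, commutes with induced maps, satisfies $P^1x=x^3$ for $x$ of degree $2$, and obeys the Cartan formula $P^1(xy)=(P^1x)y+x(P^1y)$. An oriented sphere bundle $E\to B$ with fiber $S^r$ and Euler class $\mathbf e\in H^{r+1}(B)$ has the \emph{Gysin sequence}
\begin{equation}\label{eq:gysin}
\cdots\to H^{i-r-1}(B)\xrightarrow{\ \cup\,\mathbf e\ }H^i(B)\to H^i(E)\to H^{i-r}(B)\xrightarrow{\ \cup\,\mathbf e\ }H^{i+1}(B)\to\cdots .
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:steenrod}]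
All coefficients are $\mathbb Z/3$. The map $D^8\to\mathbb{HP}^2$, $v\mapsto(v,\sqrt{1-|v|^2})\mathbb H$, presents $\mathbb{HP}^2$ as $S^4\cup_\eta D^8$. So $H^8(\mathbb{HP}^2)\cong\mathbb Z/3$, and restriction $H^4(\mathbb{HP}^2)\to H^4(S^4)$ is an isomorphism. Let $u$ generate $H^4(\mathbb{HP}^2)$.

\emph{The relation $P^1u=bu^2$.} Let $\kappa\colon\mathbb{CP}^5\to\mathbb{HP}^2$ send a complex line in $\mathbb C^6=\mathbb H^3$ to the quaternionic line that it spans, and let $x$ generate $H^2(\mathbb{CP}^5)$, so that $H^*(\mathbb{CP}^5)=(\mathbb Z/3)[x]/(x^6)$. Write $\kappa^*u=cx^2$. Over $\mathbb{HP}^1$ the map $\kappa$ restricts to the $S^2$-bundle $\mathbb{CP}^3\to S^4$, which is orientable because $S^4$ is simply connected. By \eqref{eq:gysin} with $r=2$, $i=4$ and $H^1(S^4)=0$, the map $H^4(S^4)\to H^4(\mathbb{CP}^3)$ is injective, so $c\ne0$. Then $\kappa^*(u^2)=c^2x^4\ne0$, so $u^2$ generates $H^8(\mathbb{HP}^2)$. The Cartan formula gives $P^1(x^2)=2x^4$, so $\kappa^*(P^1u)=2cx^4\ne0$. Hence $P^1u=bu^2$ with $b\ne0$.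

\emph{The map $f$.} Suppose that $g_t$ is a homotopy from $g_0=\eta\Psi$ to $g_1=a\eta$. Define $f\colon\mathbb{HP}^2\to\mathbb{HP}^2$ to be $a$ on $S^4$, and to send $rv\in D^8$ ($|v|=1$, $0\le r\le1$) to $2r\Psi(v)\in D^8$ for $r\le\frac12$ and to $g_{2r-1}(v)\in S^4$ for $r\ge\frac12$. The formulas agree at $r=\frac12$, where $\Psi(v)$ is glued to $\eta\Psi(v)$, and at $r=1$, where $v$ is glued to $\eta(v)$ and $g_1(v)=a\eta(v)$. Since $\deg a=-1$, we have $f^*u=-u$, and
\[
bu^2=b(f^*u)^2=f^*(P^1u)=P^1(f^*u)=-bu^2 .
\]
So $2bu^2=0$ with $2b\neq0$ in $\mathbb Z/3$ and $u^2\ne0$, a contradiction.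
\end{proof}

\section{The obstruction for aspherical $\Sigma$}\label{sec:obstruction}

A smooth closed connected hypersurface $\Sigma\subset S^4$ is orientable, and its complement has exactly two components, whose closures $W_+,W_-$ are compact connected manifolds with boundary $\Sigma$. Put
\[
Y=\eta^{-1}(\Sigma),\quad X_\pm=\eta^{-1}(W_\pm),\qquad Y^*=(a\eta)^{-1}(\Sigma),\quad X_\pm^*=(a\eta)^{-1}(W_\pm).
\]
By Proposition~\ref{prop:hopf} and $a^2=1$, the sets $Y$ and $Y^*$ are the preimages in $S^7$ of $M_\Sigma$ and $M_\Sigma^*$. The fibers of $\eta$ are connected, so $S^7\setminus Y$ has the two components $X_\pm\setminus Y$, and $S^7\setminus Y^*$ has the two components $X_\pm^*\setminus Y^*$.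

Let $\Phi\colon(\mathbb{RP}^7)^*\to\mathbb{RP}^7$ be a homeomorphism with $\Phi(M_\Sigma^*)=M_\Sigma$. Since $S^7$ is simply connected, $\Phi$ lifts to a homeomorphism $\Psi$ of $S^7$, and $\Psi(Y^*)=Y$. It maps components of the complement onto components, so
\[
\Psi(X^*_\pm)=X_{\pm s}\qquad\text{for a sign } s=\pm1 .
\]
Thus $s=1$ if $\Psi$ respects the labels of the sides, and $s=-1$ if it exchanges them.

\emph{The model case.} Suppose that $\Psi$ maps Hopf fibers onto Hopf fibers. Then $\eta\Psi=\beta a\eta$ for a homeomorphism $\beta$ of $S^4$, with $\beta(\Sigma)=\Sigma$ and $\beta(W_\pm)=W_{\pm s}$. If $\deg\beta=1$, then $\beta\simeq\mathrm{id}$ and $\eta\Psi\simeq a\eta$, which Lemma~\ref{lem:steenrod} forbids. So $\deg\beta=-1$. As $W_+$ and $W_-$ induce opposite boundary orientations on $\Sigma$, we have $\deg\beta=s\cdot\deg(\beta|_\Sigma)$, and therefore $s\cdot\deg(\beta|_\Sigma)=-1$.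

A general $\Psi$ does not respect fibers, and there is no $\beta$. Asphericity will supply a substitute for $\beta|_\Sigma$. A connected CW complex $K$ is \emph{aspherical} if $\pi_i(K)=0$ for $i\ge2$. For such $K$ and any connected CW complex $Z$, every homomorphism $\pi_1(Z,z)\to\pi_1(K,y)$ is induced by a based map, and based maps inducing the same homomorphism are homotopic. A map between aspherical complexes that induces an isomorphism on $\pi_1$ is a homotopy equivalence. The substitute need not extend over $W_\pm$; we avoid extending it by mapping each side into a hemisphere, where no obstruction to extension remains. Let $S^4\subset\mathbb R^4\times\mathbb R$ have closed hemispheres $D_\pm$ and equator $S^3=D_+\cap D_-$. Since $D_\pm\cong[0,1]^4$, Tietze's theorem says that a map from a closed subset of a metric space to $D_\pm$ extends over the whole space.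

\begin{lemma}\label{lem:hemi}
Let a metric space $Z$ be the union of closed subsets $Z_+,Z_-$, let $Z_0=Z_+\cap Z_-$, and let $A,B\colon Z\to S^4$ both map $Z_+$ into $D_+$ and $Z_-$ into $D_-$. If $A|_{Z_0}\simeq B|_{Z_0}$ as maps to $S^3$, then $A\simeq B$.
\end{lemma}

\begin{proof}
The maps $A$, $B$ and the given homotopy define a map from the closed subset $(Z_\pm\times\{0,1\})\cup(Z_0\times[0,1])$ of $Z_\pm\times[0,1]$ to $D_\pm$. Extend it over $Z_\pm\times[0,1]$. The two extensions agree on $Z_0\times[0,1]$ and together form a homotopy from $A$ to $B$.
\end{proof}

\begin{proposition}\label{prop:obstruction}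
Let $\Sigma$ be aspherical, and let $\Phi$, $\Psi$ and $s$ be as above. Then there is a homotopy equivalence $\alpha\colon\Sigma\to\Sigma$ with $s\cdot\deg\alpha=-1$.
\end{proposition}

\begin{proof}
\emph{The map $\alpha$.} The restrictions $q=\eta|_Y\colon Y\to\Sigma$ and $q^*=a\eta|_{Y^*}\colon Y^*\to\Sigma$ are $S^3$-bundles. The fiber is connected and simply connected, so both induce isomorphisms on $\pi_1$. Fix $z\in Y^*$. The isomorphism
\[
(q\Psi)_*\circ(q^*_*)^{-1}\colon\pi_1(\Sigma,q^*(z))\to\pi_1(\Sigma,q\Psi(z))
\]
is induced by a map $\alpha\colon(\Sigma,q^*(z))\to(\Sigma,q\Psi(z))$, which is a homotopy equivalence. The maps $q\Psi$ and $\alpha q^*$ from $Y^*$ to $\Sigma$ agree on $\pi_1(Y^*,z)$, so the square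
\[
\begin{array}{ccc}
Y^*&\xrightarrow{\ \Psi\ }&Y\\[2pt]
{\scriptstyle q^*}\big\downarrow\ \ &&\ \ \big\downarrow{\scriptstyle q}\\[2pt]
\Sigma&\xrightarrow{\ \alpha\ }&\Sigma
\end{array}
\]
commutes up to homotopy. This is the only place where asphericity is used.

\emph{Straightening the sides.} Orient $\Sigma$ and let $f\colon\Sigma\to S^3$ have degree $1$, for instance by collapsing the complement of a ball. Extend $f$ over $W_\pm$ with values in $D_\pm$; this gives $\theta\colon S^4\to S^4$ with $\theta(W_\pm)\subset D_\pm$ and $\theta|_\Sigma=f$. We claim that $\deg\theta=\pm1$. Recall Alexander duality: $\tilde H_i(S^4\setminus K)\cong\tilde H^{3-i}(K)$ for a nonempty proper compact locally contractible subset $K\subset S^4$, with integer coefficients. The manifold $W_\pm$ is homotopy equivalent to its interior $S^4\setminus W_\mp$, so $H_4(W_\pm)=0$ and $H_3(W_\pm)\cong\tilde H^0(W_\mp)=0$. Hence the Mayer--Vietoris boundary map $H_4(S^4)\to H_3(\Sigma)$ of $S^4=W_+\cup W_-$ is an isomorphism, and so is the boundary map $H_4(S^4)\to H_3(S^3)$ of $S^4=D_+\cup D_-$. By naturality $\theta_*$ corresponds to the isomorphism $f_*$, which proves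 the claim. By Hopf's theorem $\theta$ is homotopic to the identity or to a reflection, so it has a homotopy inverse $\theta'$.

\emph{Comparing two maps $S^7\to S^4$.} Let $r\in O(4)$ be the identity if $\deg\alpha=1$ and a reflection if $\deg\alpha=-1$, and let $\hat r$ be the restriction of $r\times\mathrm{id}_{\mathbb R}$ to $S^4$. It preserves each hemisphere and has degree $\deg\alpha$. Let $\rho$ be the identity of $S^4$ if $s=1$ and the reflection in the last coordinate if $s=-1$. It fixes $S^3$ pointwise, maps $D_{\pm s}$ onto $D_\pm$, and has degree $s$. Put
\[
A=\rho\,\theta\,\eta\,\Psi,\qquad B=\hat r\,\theta\,a\,\eta .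
\]
The map $A$ sends $X_\pm^*$ successively into $X_{\pm s}$, $W_{\pm s}$, $D_{\pm s}$, $D_\pm$, and $B$ sends it into $W_\pm$ under $a\eta$ and then into $D_\pm$. On $Y^*=X_+^*\cap X_-^*$ we have $A=fq\Psi$ and $B=rfq^*$. The maps $f\alpha$ and $rf$ from $\Sigma$ to $S^3$ both have degree $\deg\alpha$, so they are homotopic, and
\[
fq\Psi\simeq f\alpha q^*\simeq rfq^*
\]
as maps $Y^*\to S^3$. Lemma~\ref{lem:hemi} gives $A\simeq B$. Since $\rho^2=\mathrm{id}$, composing on the left with $\theta'\rho$ yields
\[
\eta\Psi\simeq\beta\,a\,\eta,\qquad\beta=\theta'\rho\,\hat r\,\theta,\qquad\deg\beta=s\cdot\deg\alpha .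
\]
We have recovered the map $\beta$ of the model case up to homotopy. If $s\cdot\deg\alpha=1$, then $\beta\simeq\mathrm{id}$ and $\eta\Psi\simeq a\eta$, contradicting Lemma~\ref{lem:steenrod}.
\end{proof}

\section{Nonorientable surfaces in $S^4$ with nonzero Euler number}\label{sec:surfaces}

We need an aspherical $\Sigma\subset S^4$ that excludes both $(s,\deg\alpha)=(1,-1)$ and $(s,\deg\alpha)=(-1,1)$. The boundary of a tubular neighborhood of an aspherical surface $F$ is an aspherical circle bundle, and its two sides can be compared by Alexander duality. To exclude degree $-1$ the bundle must be twisted. An orientable $F$ does not serve: the Euler number of its normal bundle is the self-intersection number of $[F]\in H_2(S^4)=0$, so $\Sigma\cong F\times S^1$, which has orientation-reversing diffeomorphisms. We therefore turn to nonorientable surfaces.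

\subsection*{The normal Euler number}
Let $F$ be a closed connected nonorientable surface in an oriented $4$-manifold $E$, with normal bundle $\nu=TE|_F/TF$. An orientation of $T_zF$ determines an orientation of $\nu_z$, the one for which $T_zF\oplus\nu_z$ has the orientation of $E$; call it \emph{compatible}. Reversing one reverses the other. Let $\sigma$ be a section of $\nu$ with isolated zeros. Near a zero, orient $F$ arbitrarily and $\nu$ compatibly, and take the local degree of $\sigma$. Reversing both orientations leaves it unchanged. The \emph{normal Euler number} $e(F)$ is the sum of these local degrees.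

Let $\tilde F\to F$ be the orientation double cover, with its canonical orientation, and give the pullback $\tilde\nu$ of $\nu$ the compatible orientation. Each zero of $\sigma$ has two preimages, each with the same local degree as the zero itself, so
\begin{equation}\label{eq:double}
2e(F)=\text{the Euler number of the oriented plane bundle }\tilde\nu\to\tilde F .
\end{equation}
The right side does not depend on $\sigma$, so neither does $e(F)$.

\subsection*{The Veronese surface}
Let $\mathcal S\cong\mathbb R^5$ be the space of traceless symmetric real $3\times3$ matrices with inner product $\operatorname{tr}(AB)$. For a unit vector $x\in\mathbb R^3$ put $V_x=xx^T-\frac13I\in\mathcal S$. Then $\operatorname{tr}V_x^2=1-\frac23+\frac13=\frac23$, so $V_x$ lies on the sphere $S^4\subset\mathcal S$ of radius $\sqrt{2/3}$, which we orient. The map $[x]\mapsto V_x$ is injective on $\mathbb{RP}^2$, since $xx^T$ is the orthogonal projection onto $\mathbb Rx$. Its differential sends $v\perp x$ to $\xi=vx^T+xv^T$, and $\xi x=v$, so it is an immersion. Let $V\cong\mathbb{RP}^2$ be the image.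

\begin{lemma}\label{lem:veronese}
$e(V)=\pm2$.
\end{lemma}

\begin{proof}
We relate the normal bundle to the tangent bundle, whose Euler number is known. A matrix $B\in\mathcal S$ is orthogonal to $V_x$ if and only if $x^TBx=0$, and orthogonal to all $vx^T+xv^T$ if and only if $v^TBx=0$ for all $v\perp x$. So the normal space of $V$ in $S^4$ is $\nu_x=\{B\in\mathcal S:Bx=0\}$, the traceless symmetric forms on the plane $x^\perp$. Define
\[
Q\colon TV\to\nu,\qquad Q(vx^T+xv^T)=vv^T-\tfrac12|v|^2(I-xx^T).
\]
The right side is symmetric and traceless and kills $x$. Replacing $x$ by $-x$ replaces $v=\xi x$ by $-v$ and leaves it unchanged, so $Q$ is a well-defined smooth fiber-preserving map. In an orthonormal basis of $x^\perp$,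
\[
Q=\begin{pmatrix}\frac12(v_1^2-v_2^2)&v_1v_2\\ v_1v_2&-\frac12(v_1^2-v_2^2)\end{pmatrix},
\]
so in the coordinates $\zeta=v_1+iv_2$ on the tangent plane and $2(B_{11}+iB_{12})$ on $\nu_x$, the map $Q$ is $\zeta\mapsto\zeta^2$.

An orientation of the tangent plane at $V_x$ determines the orientation of $\nu_x$ for which $Q$ has degree $+2$ at the origin, and reversing the first reverses the second. The compatible orientation behaves in the same way. So the sign $\epsilon$ comparing these two orientations of $\nu_x$ does not depend on the orientation of the tangent plane. It is locally constant, hence constant on $V$. Let $\xi$ be a vector field on $V$ with isolated zeros. The section $Q(\xi)$ has the same zeros. In a local orthonormal frame $\xi$ is a function $\zeta$ and $Q(\xi)$ is $\zeta^2$, so the local degree of $Q(\xi)$ is $2\epsilon$ times the index of $\xi$. By the Poincar\'e--Hopf theorem, $e(V)=2\epsilon\chi(\mathbb{RP}^2)=2\epsilon$.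
\end{proof}

\subsection*{Connected sums}
The surface $V$ is not aspherical. Connected sums repair this, provided that the Euler numbers do not cancel.

\begin{lemma}\label{lem:sum}
For every $h\ge1$ there is a smooth surface $F_h\subset S^4$ with $F_h\cong\#_h\mathbb{RP}^2$ and $e(F_h)=\pm2h$.
\end{lemma}

\begin{proof}
Let $(E',F')$ and $(E'',F'')$ be nonorientable surfaces in oriented manifolds diffeomorphic to $S^4$. Around a point of each surface choose an oriented chart whose image contains the ball $|x|\le2$ in $\mathbb R^4$ and in which the surface is the plane $\mathbb Re_1+\mathbb Re_2$. Remove the balls $|x|\le\frac12$ and glue the shells $\frac12<|x|<2$ by $\phi(x)=\rho_1(x)/|x|^2$, where $\rho_1$ is the reflection with $\rho_1(e_1)=-e_1$ and $\rho_1(e_i)=e_i$ for $i>1$. Both $\rho_1$ and the inversion reverse orientation, so $\phi$ preserves it. The glued manifold $E=E'\#E''\cong S^4$ thus has an orientation that restricts to the given ones. The map $\phi$ preserves the plane, so the surfaces glue to $F=F'\#F''\subset E$.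

Choose normal sections $\sigma',\sigma''$ with isolated zeros that equal $e_3$ on the discs $|x|\le2$; such sections exist by transversality relative to the discs. For $x$ in the plane,
\[
d\phi_x(e_3)=\frac{\rho_1(e_3)}{|x|^2}-\frac{2\langle x,e_3\rangle\rho_1(x)}{|x|^4}=\frac{e_3}{|x|^2}.
\]
So on the glued annulus $\sigma'$ and $\sigma''$ are positive multiples of each other, and a partition of unity joins them to a section over $F$ without new zeros. The old zeros keep their local degrees because the orientations match. Hence $e(F)=e(F')+e(F'')$.

Starting from the oriented pair $(S^4,V)$ and adding one copy of it at a time, we obtain $(E_h,F_h)$ with $e(F_h)=h\,e(V)=\pm2h$. Any diffeomorphism $E_h\cong S^4$ changes $e(F_h)$ at most by a sign.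
\end{proof}

From now on $h\ge2$ and $F_h\subset S^4=\mathbb{HP}^1$. Let $W_+$ be a closed tubular neighborhood of $F_h$, let $\Sigma_h=\partial W_+$, and let $W_-$ be the complement of the interior of $W_+$. Then $\Sigma_h$ is the circle bundle of $\nu$ over $F_h$, so it is a closed connected hypersurface, with sides $W_+$ and $W_-$. Since $W_+\simeq F_h$, Alexander duality gives
\begin{equation}\label{eq:sides}
H_1(W_+)\cong H_1(F_h)\cong\mathbb Z^{h-1}\oplus\mathbb Z/2,\qquad H_1(W_-)\cong H^2(F_h;\mathbb Z)\cong\mathbb Z/2 .
\end{equation}

\section{The circle bundles $\Sigma_h$ are chiral}\label{sec:chiral}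

A fiber-preserving self-map of a circle bundle reverses the orientation of the total space when it reverses exactly one of base and fiber. A nonzero Euler number ties the two together. The smallest case can be seen in the fundamental group.

\begin{example}\label{ex:nil}
Let $G$ be a group with a central infinite cyclic subgroup $\langle t\rangle$ and $G/\langle t\rangle=\mathbb Z^2$. Commutators are central, so $[xy,z]=[x,z][y,z]$, and $[x,y]$ depends only on the images $\bar x,\bar y\in\mathbb Z^2$. The commutator is thus an alternating bilinear pairing on $\mathbb Z^2$, and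
\begin{equation}\label{eq:pairing}
[x,y]=t^{\,m\det(\bar x,\bar y)}
\end{equation}
for an integer $m$, which is zero exactly when $G$ is abelian. Let $\varphi$ be an automorphism with $\varphi(t)=t^\delta$, $\delta=\pm1$, inducing $A\in GL_2(\mathbb Z)$ on the quotient. Applying $\varphi$ to \eqref{eq:pairing} gives $m\det A=m\delta$. If $m\ne0$, then $\det A=\delta$: base and fiber are reversed together. If $m=0$, then $G=\mathbb Z^3=\pi_1(T^3)$, and $t\mapsto t^{-1}$ reverses the fiber alone.
\end{example}

Two things remain to be done. A homotopy equivalence need not preserve the fibration, so we must recognize the fiber subgroup algebraically; and the base is nonorientable, so we pass to a double cover.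

\begin{lemma}\label{lem:chiral}
For $h\ge2$ the closed connected orientable $3$-manifold $\Sigma_h$ is aspherical, and every homotopy equivalence $\alpha\colon\Sigma_h\to\Sigma_h$ has degree $+1$.
\end{lemma}

\begin{proof}
\emph{Step 1: the groups.} Since $\chi(F_h)=2-h\le0$, the universal cover of $F_h$ is a plane. So $F_h$ is aspherical, and $\pi_1(F_h)$ is torsion-free, as is the fundamental group of every closed aspherical manifold. The homotopy sequence of the circle bundle shows that $\Sigma_h$ is aspherical and that
\[
1\to\langle t\rangle\to\Gamma\to\pi_1(F_h)\to1
\]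
is exact, where $\Gamma=\pi_1(\Sigma_h)$ and $t$ is the class of the fiber, of infinite order. For $\gamma\in\Gamma$ we have $\gamma t\gamma^{-1}=t$ or $t^{-1}$ according as transport along the image loop of $\gamma$ preserves or reverses the orientation of $\nu$. As $TF_h\oplus\nu$ is oriented, this is the same as preserving or reversing the orientation of $F_h$.

Let $\tilde F\to F_h$ be the orientation double cover. Its genus is $g=h-1\ge1$, since $2-2g=2(2-h)$. Let $\tilde\Sigma\to\Sigma_h$ be the induced connected double cover, and put $G=\pi_1(\tilde\Sigma)\subset\Gamma$ and $\Pi=\pi_1(\tilde F)$. Then $G$ has index $2$, it is the centralizer of $t$ in $\Gamma$, and $1\to\langle t\rangle\to G\to\Pi\to1$ is a central extension.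

\emph{Step 2: the Euler number.} The oriented circle bundle $\tilde\Sigma\to\tilde F$ has Euler number $2e(F_h)\ne0$ by \eqref{eq:double} and Lemma~\ref{lem:sum}. In \eqref{eq:gysin} with $r=1$, $i=1$ and integer coefficients, $\cup\,\mathbf e\colon H^0(\tilde F)\to H^2(\tilde F)$ is injective, so $H^1(\tilde\Sigma)\cong H^1(\tilde F)\cong\mathbb Z^{2g}$. Hence
\begin{equation}\label{eq:rank}
\operatorname{rank}H_1(G)=2g .
\end{equation}
The condition $e(F_h)\neq0$ enters the proof only through \eqref{eq:rank}.

\emph{Step 3: every automorphism of $\Gamma$ preserves $\langle t\rangle$ and $G$.} We show that $\langle t\rangle$ is the set of elements of $\Gamma$ with finitely many conjugates. This set is preserved by automorphisms, and then so is $G$, the centralizer of $\langle t\rangle$. The conjugates of $t^j$ are $t^{\pm j}$. Conversely, let $\gamma$ have finitely many conjugates. Its centralizer has finite index in $\Gamma$, so $\gamma^2\in G$ commutes with a finite-index subgroup $G'\subset G$. Let $c\in\Pi$ be the image of $\gamma^2$, and let $\Pi'\subset\Pi$ be the image of $G'$, of finite index. It suffices to show that $c=1$: then the image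 of $\gamma$ in the torsion-free group $\pi_1(F_h)$ has trivial square, so it is trivial and $\gamma\in\langle t\rangle$.

Let $g=1$, so $\Pi=\mathbb Z^2$ and \eqref{eq:pairing} holds. If $G$ were abelian, it would be $\mathbb Z^3$, of rank $3$, contradicting \eqref{eq:rank}; so $m\ne0$. Then $\det(c,y)=0$ for all $y\in\Pi'$, and $\Pi'$ spans $\mathbb R^2$, so $c$ is trivial. Here $c$ commutes with all of $\Pi$, and only the twisting of the extension rules it out.

Let $g\ge2$. A hyperbolic metric on $\tilde F$ makes $\Pi$ a discrete cocompact group of orientation-preserving isometries of the hyperbolic plane acting freely, and each nontrivial element is a translation along a unique invariant geodesic, its axis. Suppose $c\ne1$, with axis $\ell$. For $y\in\Pi'$ the geodesic $y(\ell)$ is the axis of $ycy^{-1}=c$, so $y(\ell)=\ell$. An isometry of $\ell\cong\mathbb R$ without fixed points is a translation, so $\Pi'$ acts on $\ell$ freely as a discrete group of translations and is cyclic. But $\Pi'$ is the fundamental group of a finite cover of $\tilde F$, a closed orientable surface of genus at least $2$, whose first homology has rank at least $4$. This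 is a contradiction.

\emph{Step 4: the degree.} After a homotopy, $\alpha$ fixes the base point. By Step~3, $\alpha_*(G)=G$, so $\alpha$ lifts to a based map $\tilde\alpha\colon\tilde\Sigma\to\tilde\Sigma$. The covering has degree $2$, so $2\deg\tilde\alpha=2\deg\alpha$. Let $\varphi=\tilde\alpha_*=\alpha_*|_G$, let $\varphi(t)=t^\delta$, let $\bar\varphi$ be the induced automorphism of $\Pi$, and let $d=\pm1$ be the action of $\bar\varphi$ on $H_2(\Pi)=H_2(\tilde F)=\mathbb Z$. The homology of a group is that of an aspherical space with this fundamental group, so $\deg\tilde\alpha$ is the action of $\varphi$ on $H_3(G)=H_3(\tilde\Sigma)=\mathbb Z$.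

The Lyndon--Hochschild--Serre spectral sequence of a central extension has $E^2_{i,j}=H_i(\Pi;H_j(\langle t\rangle))$ with trivial action on the coefficients and differentials $d^r\colon E^r_{i,j}\to E^r_{i-r,j+r-1}$; it converges to $H_{i+j}(G)$ and is natural for automorphisms of the extension. Here $H_j(\langle t\rangle)=H_j(S^1)$, so $E^2_{i,j}=H_i(\Pi)\otimes H_j(\langle t\rangle)$ vanishes unless $0\le i\le2$ and $0\le j\le1$. The only differential that can be nonzero is
\[
d^2\colon E^2_{2,0}=H_2(\Pi)\cong\mathbb Z\;\to\;E^2_{0,1}=\langle t\rangle\cong\mathbb Z .
\]
The group $H_1(G)$ is an extension of $E^2_{1,0}=\mathbb Z^{2g}$ by the cokernel of $d^2$, so \eqref{eq:rank} forces $d^2\ne0$. The automorphism $\varphi$ acts on the source of $d^2$ by $d$ and on the target by $\delta$, so naturality gives $d=\delta$, as in Example~\ref{ex:nil}. The only nonzero term of total degree $3$ is $E^2_{2,1}$, so $H_3(G)\cong H_2(\Pi)\otimes\langle t\rangle$ naturally, and $\varphi$ acts on it by $d\delta=1$. Hence $\deg\alpha=\deg\tilde\alpha=1$.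
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $h\ge2$ and $M_h=M_{\Sigma_h}$. By Proposition~\ref{prop:hopf}, $M_h$ is a smooth closed connected embedded $(3,3)$-convex hypersurface, and $M_h^*$ is smooth and embedded.

Suppose that a homeomorphism $\Phi$ carries $M_h^*$ onto $M_h$, and let $\Psi$, $s$ and $\alpha$ be as in Proposition~\ref{prop:obstruction}, which applies because $\Sigma_h$ is aspherical. Lemma~\ref{lem:chiral} gives $\deg\alpha=1$, so $s=-1$ and $\Psi(X_+^*)=X_-$. The space $X_+^*$ is an $S^3$-bundle over $W_+$ via $a\eta$, and $X_-$ is an $S^3$-bundle over $W_-$ via $\eta$. Such a bundle over a connected base induces an isomorphism on $\pi_1$, hence on $H_1$. So $H_1(W_+)\cong H_1(W_-)$, which contradicts \eqref{eq:sides} since $h-1\ge1$.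

A homeomorphism of pairs $(\mathbb{RP}^7,M_h)\cong(\mathbb{RP}^7,M_{h'})$ lifts to $S^7$ and matches the two components of the complement of $\eta^{-1}(\Sigma_h)$ with those of the complement of $\eta^{-1}(\Sigma_{h'})$. These are $S^3$-bundles over the interiors of the sides, so by \eqref{eq:sides} their first homology groups are $\mathbb Z^{h-1}\oplus\mathbb Z/2$, $\mathbb Z/2$ and $\mathbb Z^{h'-1}\oplus\mathbb Z/2$, $\mathbb Z/2$, respectively. Comparing ranks gives $h=h'$. This proves Theorem~\ref{thm:main} and disproves the Self-Duality Conjecture.

\begin{remark}[The case $h=1$]\label{rem:h1}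
The assumption $h\ge2$ was used for asphericity and for the asymmetry in \eqref{eq:sides}. A single Veronese surface has a tubular neighborhood that gives a self-dual hypersurface. For $B\in\nu_x$ with eigenvalues $\pm\mu$ on $x^\perp$, $\mu\ge0$, the matrix $V_x+B$ has eigenvalues $\frac23$ and $-\frac13\pm\mu$, so $\det(V_x+B)=\frac23(\frac19-\mu^2)$. Conversely, a nonzero $A\in\mathcal S$ with $\det A\ge0$ has exactly one positive eigenvalue, whose eigenline $[x]$ depends smoothly on $A$, and a positive multiple of $A$ is $V_x+B$ with $B\in\nu_x$ and $\mu\le\frac13$. So radial projection of $V_x+B$ to the sphere identifies the disc bundle $\{\mu\le\frac13\}$ with $\{\det\ge0\}\subset S^4$, a tubular neighborhood of $V$ with boundary $\Sigma=\{\det=0\}$. The map $A\mapsto-A$ reverses the orientation of $S^4$ and preserves $\Sigma$, exchanging its sides. By Proposition~\ref{prop:amphi}, $M_\Sigma$ is self-dual.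
\end{remark}

\section{Where self-duality holds}\label{sec:positive}

Both results of this section use the \emph{isotopy extension theorem}: if $j_t$, $t\in[0,1]$, is a smooth family of embeddings of a closed manifold into a closed manifold $E$, then $j_t=\Theta_tj_0$ for a smooth family of diffeomorphisms $\Theta_t$ of $E$.

\subsection*{Deformations}

\begin{proposition}\label{prop:deform}
Let $j_t\colon M\to\mathbb{RP}^n$, $t\in[0,1]$, be a smooth family of embeddings of a closed connected $(n-1)$-manifold with nondegenerate second fundamental forms, and let $\tau_t\colon M\to(\mathbb{RP}^n)^*$ be the dual maps. If $\tau_0$ is an embedding, then so is every $\tau_t$, and all pairs $((\mathbb{RP}^n)^*,\tau_t(M))$ are diffeomorphic. In particular, $\tau_0$ is an embedding and $j_0(M)$ is self-dual if and only if $\tau_1$ is an embedding and $j_1(M)$ is self-dual.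
\end{proposition}

\begin{proof}
A family of immersions can only acquire a first double point at a tangency, and by duality a tangency of $\tau_t$ is a double point of $j_t$. In detail, each $\tau_t$ is an immersion by Lemma~\ref{lem:dualmap}, so it is an embedding exactly when it is injective. Embeddings of a compact manifold form an open set in the $C^1$ topology, so the set of $t$ for which $\tau_t$ is injective is open in $[0,1]$, and it contains $0$. If it is not $[0,1]$, let $t_0>0$ be the least $t$ outside it, and let $\tau_{t_0}(x)=\tau_{t_0}(y)$ with $x\ne y$.

Suppose that the hyperplanes tangent to $\tau_{t_0}$ at $x$ and at $y$ are different. In an affine chart, $(x',y')\mapsto\tau_{t_0}(x')-\tau_{t_0}(y')$ is then a submersion to $\mathbb R^n$ at $(x,y)$. By the implicit function theorem, $\tau_t(x')=\tau_t(y')$ has a solution near $(x,y)$ for all $t$ near $t_0$, including some $t<t_0$, which contradicts the choice of $t_0$. So the two hyperplanes coincide. By Lemma~\ref{lem:dualmap} they are $P(p^\perp)$ and $P(p'^\perp)$, where $[p]=j_{t_0}(x)$ and $[p']=j_{t_0}(y)$. Hence $j_{t_0}(x)=j_{t_0}(y)$, contradicting that $j_{t_0}$ is an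 embedding.

Isotopy extension applied to $\tau_t$ shows that the dual pairs are diffeomorphic, and applied to $j_t$ it shows the same for the pairs $(\mathbb{RP}^n,j_t(M))$. This gives one implication of the last sentence, and replacing $t$ by $1-t$ gives the other.
\end{proof}

With Example~\ref{ex:quadric} we conclude that every quasiconvex hypersurface that can be deformed to a nondegenerate quadric through embedded quasiconvex hypersurfaces is self-dual, and that the $M_h$ of Theorem~\ref{thm:main} cannot be so deformed.

\subsection*{The definite case}

\begin{proposition}\label{prop:convex}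
For every $n\ge2$, every $(k,l)$-convex hypersurface $M\subset\mathbb{RP}^n$ with $kl=0$ is self-dual. In particular the conjecture is true for $n=2$.
\end{proposition}

The difficulty is that the hypothesis is local, and a priori $M$ need not lie in an affine chart. We lift to $S^n$, where shortest paths turn local convexity into global convexity.

\begin{proof}
\emph{Step 1: local convexity.} Let $M_1$ be a component of the preimage of $M$ in $S^n$. It is a closed connected hypersurface, so it separates $S^n$ into two components, and near each point of $M_1$ the two local sides belong to different components. Central projection maps an open hemisphere onto $\mathbb R^n$ and minimal great-circle arcs onto segments. In such a chart, near any of its points, $M_1$ is a graph $x_n=\varphi(x')$ with $\operatorname{Hess}\varphi$ positive definite, for one of the two choices of direction of $x_n$. The component that contains the side $x_n>\varphi(x')$ depends on the point in a locally constant way, so it is the same for all points of $M_1$. Let $\Omega$ be its closure, a compact connected domain with $\partial\Omega=M_1$. Then: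

\smallskip
\noindent$(\ast)$ every point of $\Omega$ has a neighborhood $B$, inside an open hemisphere, such that for distinct $y,z\in B\cap\Omega$ the minimal arc from $y$ to $z$, without its endpoints, lies in $\operatorname{Int}\Omega$.
\smallskip

\noindent For an interior point take a small ball. For a boundary point take a convex set $B$ in the chart with $B\cap\Omega=B\cap\{x_n\ge\varphi(x')\}$. On the open segment from $y$ to $z$ we have $x_n>\varphi(x')$, by strict convexity of $\varphi$ if $y'\ne z'$, and because the segment is vertical if $y'=z'$.

\emph{Step 2: global convexity.} Any two distinct points of $\Omega$ are joined by a rectifiable path in $\Omega$, and, by the Arzel\`a--Ascoli theorem and lower semicontinuity of length, by a shortest one, $\gamma\colon[0,L]\to\Omega$, parametrized by arc length. Each short piece of $\gamma$ lies in some $B$. By $(\ast)$ the minimal arc between its endpoints lies in $\Omega$, and this arc is the unique shortest path in $S^n$, so the piece equals it. Thus \emph{every} shortest path in $\Omega$ runs along a great circle, and $\gamma((0,L))\subset\operatorname{Int}\Omega$ by $(\ast)$. Suppose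 $L>\pi$, and choose $0<t_1<L-\pi$. The half circle $\gamma([t_1,t_1+\pi])$ is a compact subset of $\operatorname{Int}\Omega$ with antipodal endpoints. Since $n\ge2$, we can replace it by a nearby different half circle with the same endpoints, still inside $\operatorname{Int}\Omega$. The new path has the same length, so it is shortest, but it has a corner at $\gamma(t_1)$, a contradiction. So $L\le\pi$, and $\Omega$ contains the minimal arc between any two of its non-antipodal points. Hence $C=\mathbb R_{\ge0}\Omega$ is a closed convex cone: nonnegative combinations of non-antipodal points of $\Omega$ lie over the minimal arc, and those of antipodal points are nonnegative multiples of one of them. Moreover $\partial C\cap S^n=M_1$.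

\emph{Step 3: an affine chart.} Suppose $v,-v\in\Omega$. Then $C+\mathbb Rv=C$, so $\partial C$ is invariant under translation by $\mathbb Rv$. Take $b\in M_1$ with $b\ne\pm v$, which is possible since $\dim M_1\ge1$. The points $b+tv$ lie in $\partial C\setminus0$, and their radial projections form a great-circle arc through $b$ in $\partial\Omega$, contradicting $(\ast)$. So $\Omega$ contains no antipodal pair. It follows that the compact convex hull of $\Omega$ does not contain $0$: a relation $\sum c_iy_i=0$ with $y_i\in\Omega$, $c_i\ge0$, $c_1>0$ would give $-y_1\in C\cap S^n=\Omega$. Separating $0$ strictly from the hull, we find that $\Omega$ lies in an open hemisphere. The covering $M_1\to M$ is onto because $M$ is connected, and injective because $M_1$ has no antipodal pair. In the affine chart $\mathbb R^n$ given by the hemisphere, $M=\partial K$ for a compact convex set $K$ with nonempty interior, and by $(\ast)$ the boundary contains no segment.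

\emph{Step 4: radial and support functions.} Take an interior point of $K$ as the origin. Each ray from $0$ meets $\partial K$ exactly once. The tangent hyperplanes of $\partial K$ are the supporting hyperplanes of $K$, so they miss the origin, and radial projection $M\to S^{n-1}$ is a bijective local diffeomorphism. Thus $M=\{r(u)u:u\in S^{n-1}\}$ with $r>0$ smooth.

The Gauss map $\mathbf g\colon M\to S^{n-1}$, the outward unit normal, is a local diffeomorphism since the second fundamental form is nondegenerate. We have $\mathbf g(y)=u$ exactly when $y$ maximizes $\langle u,\cdot\rangle$ on $K$. A maximum exists, and it is unique since $\partial K$ contains no segment. So $\mathbf g$ is a diffeomorphism, and the support function $\sigma(u)=\langle u,\mathbf g^{-1}(u)\rangle$ is smooth and positive. The hyperplanes of $\mathbb{RP}^n$ that miss the origin form an affine chart of $(\mathbb{RP}^n)^*$, in which $y\in\mathbb R^n\setminus0$ stands for $\{x:\langle y,x\rangle=1\}$ and $y=0$ for the hyperplane at infinity. The tangent hyperplane with normal $u$ is $\{x:\langle u,x\rangle=\sigma(u)\}$, so $M^*=\{u/\sigma(u):u\in S^{n-1}\}$.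

For a smooth positive function $\varrho$ on $S^{n-1}$, the maps $u\mapsto((1-t)\varrho(u)+t)u$ are a smooth family of embeddings from the radial graph of $\varrho$ to the unit sphere. Applying isotopy extension with $\varrho=r$ and with $\varrho=1/\sigma$, we see that both $(\mathbb{RP}^n,M)$ and $((\mathbb{RP}^n)^*,M^*)$ are diffeomorphic to $(\mathbb{RP}^n,S^{n-1})$, where $S^{n-1}$ is the unit sphere in an affine chart. Finally, for $n=2$ we have $k+l=1$, so $kl=0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{recherche}
\emph{A la recherche de la topologie},
\texttt{http://picard.ups-tlse.fr/\textasciitilde orevkov/a70.pdf}.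

\end{thebibliography}
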